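# Elementary symmetric parameters and barycentric subdivision: a chain map between cochains and a Koszul complex

## 1. Families of faces that lie in a common face

Let $\Delta$ be a simplicial complex on the vertex set $[n]=\{1,\dots,n\}$, and let $S$ be a set of positive integers. The whole lecture turns on the following simplicial complex.

**Definition.** $X_S=X_S(\Delta)$ has as vertices the nonempty faces $F\in\Delta$ with $|F|\in S$. A finite set $\sigma$ of such faces is a simplex of $X_S$ if its members have pairwise distinct cardinalities and their union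
$$U_\sigma:=\bigcup_{F\in\sigma}F$$
is again a face of $\Delta$. We call $|F|$ the *color* of the vertex $F$.

Subfamilies of simplices are simplices, and the empty family is one, with $U_\emptyset=\emptyset$. A chain $F_1\subsetneq\dots\subsetneq F_k$ of faces with sizes in $S$ has union $F_k\in\Delta$ and distinct sizes, so it is a simplex of $X_S$. The chains form a subcomplex, which we call $\operatorname{Sd}_S\Delta$: it is the part of the barycentric subdivision of $\Delta$ spanned by the faces with size in $S$.

**Example (the triangle).** Let $\Delta=2^{[3]}$ and $S=\{1,2\}$. The vertices are $1,2,3$ (color 1) and $12,13,23$ (color 2). Every union is a face, so $X_S$ is the complete bipartite graph $K_{3,3}$, with nine edges. The subcomplex $\operatorname{Sd}_S\Delta$ keeps the edges $\{v,e\}$ with $v\in e$: it is the hexagon $1,12,2,23,3,13$. The three extra edges are $\{1,23\}$, $\{2,13\}$, $\{3,12\}$.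

**Example (graphs).** If $\dim\Delta\le 1$, then $X_S=\operatorname{Sd}_S\Delta$ for every $S$: a vertex and an edge whose union is a face are nested, because that face has at most two elements.

For $F\subseteq[n]$ write $x_F=\prod_{i\in F}x_i$, and for a simplex $\sigma$ of $X_S$ put $x_\sigma=\prod_{F\in\sigma}x_F$. Consider again the triangle and multiply $x_3$ by the second elementary symmetric polynomial:
$$x_3\,(x_1x_2+x_1x_3+x_2x_3)=x_3x_{12}+x_3x_{13}+x_3x_{23}.$$
The three terms are the three edges of $K_{3,3}$ at the vertex $3$. In the hexagon there are only two edges at $3$. This is the general picture: *multiplication by elementary symmetric polynomials is the coboundary of $X_S$*, while the topology we want to see is that of the smaller complex $\operatorname{Sd}_S\Delta$. The complex $X_S$ is a bridge between the two, and we use it to compare two modules over a polynomial ring: the Stanley–Reisner ring of $\Delta$, and that of its barycentric subdivision.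

## 2. Two rings, two systems of parameters, and the theorem

Throughout, $\Bbbk$ is a commutative ring with $1$; a reader who wishes may take a field.

**The ring $M$.** Let $M=\Bbbk[\Delta]=\Bbbk[x_1,\dots,x_n]/I_\Delta$, where $I_\Delta$ is generated by the squarefree monomials $x_F$ with $F\notin\Delta$. The monomials whose support is a face form a $\Bbbk$-basis. Put $\deg x_i=1$. Let $d\ge\dim\Delta+1$, and let $\theta_j$ be the $j$-th elementary symmetric polynomial in $x_1,\dots,x_n$, for $j=1,\dots,d$. In $M$ this reads
$$\theta_j=\sum_{F\in\Delta,\ |F|=j}x_F .$$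
When $\Bbbk$ is a field and $d=\dim\Delta+1$, it is known that $\theta_1,\dots,\theta_d$ is a homogeneous system of parameters for $M$; the proof will not use this.

**The ring $N$.** The barycentric subdivision $\operatorname{Sd}\Delta$ has a vertex for each nonempty face of $\Delta$, and its faces are the chains $F_1\subsetneq\dots\subsetneq F_k$. Let $N=\Bbbk[\operatorname{Sd}\Delta]$, with variables $y_F$. A monomial in the $y_F$ is nonzero in $N$ exactly when the faces involved form a chain, so a basis of $N$ is given by the *multichains* (chains with repetition allowed) of nonempty faces. Coloring the vertex $F$ by $|F|$, we obtain an $\mathbb N^d$-grading $\deg y_F=\epsilon_{|F|}$. Put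
$$\gamma_j=\sum_{F\in\Delta,\ |F|=j}y_F,\qquad \deg\gamma_j=\epsilon_j .$$
The specialization $\epsilon_j\mapsto j$ turns this into an $\mathbb N$-grading with $\deg y_F=|F|$.

**Tor and Koszul complexes.** Let $A=\Bbbk[z_1,\dots,z_d]$ with $\deg z_j=j$ (or $\epsilon_j$ when we speak of $N$ with its fine grading). It acts on $M$ through $z_j\mapsto\theta_j$ and on $N$ through $z_j\mapsto\gamma_j$. The Koszul complex of $z_1,\dots,z_d$ is a free resolution of $\Bbbk=A/(z_1,\dots,z_d)$ over $A$. So $\operatorname{Tor}^A_i(M,\Bbbk)=H_i(K^M)$ and $\operatorname{Tor}_i^A(N,\Bbbk)=H_i(K^N)$, with gradings, where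
$$K^M=M\otimes\Lambda(e_1,\dots,e_d),\ \ \partial=\sum_j\theta_j\,\iota_j,\qquad K^N=N\otimes\Lambda(e_1,\dots,e_d),\ \ \partial=\sum_j\gamma_j\,\iota_j .$$
Here $\deg e_j=j$ (resp. $\epsilon_j$), and $\iota_j$ is contraction: for $B=\{b_1<\dots<b_m\}$ and $e_B=e_{b_1}\wedge\dots\wedge e_{b_m}$,
$$\iota_{b_k}e_B=(-1)^{k-1}e_{b_1}\wedge\cdots\widehat{e_{b_k}}\cdots\wedge e_{b_m},\qquad \iota_je_B=0\ \text{ for } j\notin B .$$
The $\iota_j$ anticommute and square to zero.

**Cochains.** All chain and cochain complexes are augmented: the empty simplex sits in degree $-1$. Thus $\widetilde H^{-1}$ of the complex $\{\emptyset\}$ is $\Bbbk$, and $\widetilde H^{-1}$ of a complex with a vertex is $0$. All our complexes are colored so that the vertices of a simplex have distinct colors, and we orient each simplex by increasing color. For a simplex $\sigma$ with color set $T$, let $1_\sigma$ be its indicator cochain. The coefficient of $\sigma$ in $\partial(\sigma\cup v)$ is $(-1)^{p}$, where $p$ is the number of vertices of $\sigma$ that precede $v$, so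
$$\delta1_\sigma=\sum_{v}(-1)^{\#\{t\in T:\ t<\mathrm{color}(v)\}}\,1_{\sigma\cup v},\tag{1}$$
the sum being over the vertices $v\notin\sigma$ for which $\sigma\cup v$ is a simplex.

**The question.** The paper "Further Work On A Conjecture On Stanley-Reisner Rings" contains the conjecture that, for $\Bbbk$ a field and $d=\dim\Delta+1$, the two Tor's have the same graded pieces, given by the cohomology of the color-selected complexes $\operatorname{Sd}_S\Delta$. On the side of $N$ there is a known result, the colorful Hochster formula: for a field $\Bbbk$, the piece $\operatorname{Tor}_i^A(N,\Bbbk)_{\mathbf a}$ is $\widetilde H^{|S|-i-1}(\operatorname{Sd}_S\Delta;\Bbbk)$ if $\mathbf a=\sum_{j\in S}\epsilon_j$, and $0$ if $\mathbf a\notin\{0,1\}^d$. We shall reprove it on the way. The conjecture is true.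

**Theorem 1.** Let $\Bbbk$ be a commutative ring and $d\ge\dim\Delta+1$. There is a chain map
$$\Phi:\ \bigoplus_{S\subseteq[d]}\widetilde C^\bullet(\operatorname{Sd}_S\Delta;\Bbbk)\longrightarrow K^M$$
which sends $\widetilde C^{|S|-i-1}(\operatorname{Sd}_S\Delta)$ into homological degree $i$ and internal degree $\sum_{s\in S}s$, and which is a quasi-isomorphism. Hence for all $i,j$
$$\operatorname{Tor}_i^A(\Bbbk[\Delta],\Bbbk)_j\ \cong\bigoplus_{S\subseteq[d],\ \sum_{s\in S}s=j}\widetilde H^{|S|-i-1}(\operatorname{Sd}_S\Delta;\Bbbk)\ \cong\ \operatorname{Tor}_i^A(\Bbbk[\operatorname{Sd}\Delta],\Bbbk)_j .\tag{2}$$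

We write $C=\bigoplus_{S\subseteq[d]}\widetilde C^\bullet(\operatorname{Sd}_S\Delta;\Bbbk)$. On the $S$-summand, cochain degree $|S|-i-1$ is placed in homological degree $i$, so $\delta$ lowers the homological degree by one, as a boundary should.

## 3. Two points, an edge, and an edge plus a point

In this section $\Bbbk$ is a field.

**Two points, $d=1$.** Here $M=\Bbbk[x_1,x_2]/(x_1x_2)$ and $\theta_1=x_1+x_2$. Since $x_1^2=x_1\theta_1$ and $x_2^2=x_2\theta_1$, the quotient $M/\theta_1M$ has basis $1,x_1$, so $\operatorname{Tor}_0$ has Hilbert series $1+t$. Also $\operatorname{Tor}_1=0$, as $\theta_1$ is a nonzerodivisor. In (2): $S=\emptyset$ gives $\widetilde H^{-1}(\{\emptyset\})=\Bbbk$ for $i=0$ in degree $0$; $S=\{1\}$ gives $\widetilde H^0(\text{two points})=\Bbbk$ for $i=0$ in degree $1$.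

**An edge, $d=2$.** Here $M=\Bbbk[x_1,x_2]$, $\theta_1=x_1+x_2$, $\theta_2=x_1x_2$, and $M/(\theta_1,\theta_2)\cong\Bbbk[x]/(x^2)$. On the other side $N=\Bbbk[y_1,y_2,y_{12}]/(y_1y_2)$ with $\gamma_1=y_1+y_2$, $\gamma_2=y_{12}$, and $N/(\gamma_1,\gamma_2)\cong\Bbbk[y]/(y^2)$. In (2), $S=\emptyset$ and $S=\{1\}$ contribute as before; $S=\{2\}$ gives a point and $S=\{1,2\}$ a path, both with zero reduced cohomology.

**An edge and a point, $d=2$.** Let $\Delta$ have facets $\{1,2\}$ and $\{3\}$. This one has a nonzero $\operatorname{Tor}_1$. In (2): $S=\emptyset$ gives $1$ for $i=0$. For $S=\{1\}$ we see three points, so $\widetilde H^0=\Bbbk^2$, contributing $2t$ for $i=0$. For $S=\{2\}$ we see one point, contributing nothing. For $S=\{1,2\}$ we see a path and an isolated point, so $\widetilde H^0=\Bbbk$; from $|S|-i-1=0$ we get $i=1$, in degree $1+2=3$. The prediction is $\operatorname{Tor}_0:\ 1+2t$, $\operatorname{Tor}_1:\ t^3$.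

Now directly. $M=\Bbbk[x_1,x_2,x_3]/(x_1x_3,x_2x_3)$, $\theta_1=x_1+x_2+x_3$, and $\theta_2=x_1x_2$ in $M$. In the quotient $M/(\theta_1,\theta_2)$ we have $x_1x_2=0$, $x_3^2=x_3\theta_1=0$, $x_1^2=x_1\theta_1=0$, $x_2^2=x_2\theta_1=0$. So it is $1+2t$. The ring $M$ embeds in $\Bbbk[x_1,x_2]\times\Bbbk[x_3]$, where $\theta_1\mapsto(x_1+x_2,x_3)$, so $\theta_1$ is a nonzerodivisor and $\operatorname{Tor}_2=0$. The Hilbert series of $M$ is $\frac1{(1-t)^2}+\frac t{1-t}$, and multiplying by $(1-t)(1-t^2)$ gives the alternating sum of the Tor's: $(1+t)+(t-t^3)=1+2t-t^3$. So $\operatorname{Tor}_1$ is $t^3$, as predicted.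

The class in $\operatorname{Tor}_1$ is instructive. It is represented by $x_3e_2$: indeed $\partial(x_3e_2)=\theta_2x_3=x_1x_2x_3=0$. The boundaries in that homological and internal degree are the multiples of $\partial(e_1\wedge e_2)=\theta_1e_2-\theta_2e_1$, and $x_3e_2$ is none of these. On the topological side it corresponds to the cocycle $1_{\{3\}}$, the indicator function of the isolated point.

## 4. Monomials, multichains, and a quadratic weight

**Step 1: a bijection of bases.** We want to compare $M$ and $N$ linearly. For $\alpha\in\mathbb N^n$ and $1\le t\le\max\alpha$ let $L_t=\{u:\alpha_u\ge t\}$. Then $L_1\supseteq L_2\supseteq\cdots$ and $x^\alpha=\prod_tx_{L_t}$. If $x^\alpha$ has support $L_1$ in $\Delta$, then all $L_t$ are nonempty faces. Conversely, from a multichain $F_1\supseteq F_2\supseteq\dots\supseteq F_k$ of nonempty faces we form $\prod_ix_{F_i}$; its exponent is $\alpha_u=\#\{i:u\in F_i\}$, so $L_t=F_t$. Thus $x^\alpha\leftrightarrow\prod_ty_{L_t}$ is a bijection between the monomial bases of $M$ and $N$. It preserves the $\mathbb N$-degree,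 since $\sum_t|L_t|=\sum_u\alpha_u$. For example, $x_1^2x_2\leftrightarrow y_{12}\,y_1$.

If this linear isomorphism were $A$-linear, we would be done. It is not. For the edge $2^{[2]}$,
$$\theta_1x_1=x_1^2+x_1x_2\ \leftrightarrow\ y_1^2+y_{12},\qquad\text{while}\qquad \gamma_1y_1=y_1^2 .$$
In general $\theta_jx^\alpha=\sum_Fx_Fx^\alpha$ contains terms with $F$ not comparable to some $L_t$, and such an $F$ does not occur in $\gamma_j\prod_ty_{L_t}$. The next step measures these extra terms.

**Step 2: the weight $q$.** Define
$$q(x^\alpha)=\sum_t|L_t|^2=\sum_{(u,v)\in[n]^2}\min(\alpha_u,\alpha_v),\qquad q(x^\alpha e_B)=q(x^\alpha)+\sum_{b\in B}b^2 .$$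
The two expressions for $q(x^\alpha)$ agree since $|L_t|^2$ counts the pairs $(u,v)$ with $\alpha_u,\alpha_v\ge t$. For example $q(x_1^2)=1+1=2$, while $q(x_1x_2)=4$: the extra term above has the larger weight.

**Lemma 2.** If $x^\alpha=x_{F_1}\cdots x_{F_k}$ with all $F_i\neq\emptyset$, then $q(x^\alpha)\ge\sum_i|F_i|^2$, with equality if and only if the $F_i$ are pairwise comparable under inclusion.

*Proof.* Let $I_u=\{i:u\in F_i\}$, so $\alpha_u=|I_u|$. Counting triples $(i,u,v)$ with $u,v\in F_i$,
$$\sum_i|F_i|^2=\sum_{(u,v)}|I_u\cap I_v|\ \le\ \sum_{(u,v)}\min(|I_u|,|I_v|)=q(x^\alpha).$$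
Equality holds if and only if, for all $u,v$, one of $I_u,I_v$ contains the other. This fails exactly when there are $u,v$ and $i,j$ with $i\in I_u\setminus I_v$ and $j\in I_v\setminus I_u$, that is, $u\in F_i\setminus F_j$ and $v\in F_j\setminus F_i$. Such $u,v$ exist for given $i,j$ if and only if $F_i$ and $F_j$ are incomparable. $\square$

The squares matter: the linear sum $\sum_t|L_t|$ is just the degree and cannot distinguish the terms. For two sets the gain is visible, since $|F\cup F'|^2+|F\cap F'|^2-|F|^2-|F'|^2=2\,|F\setminus F'|\,|F'\setminus F|$.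

**Step 3: the filtration, and its associated graded complex.** Let $G_pK^M$ be the span of the basis elements $x^\alpha e_B$ with $q(x^\alpha e_B)\ge p$. Apply Lemma 2 to the list consisting of all $L_t$ and a face $F$ with $|F|=j$. Whenever $x_Fx^\alpha\ne0$ in $M$,
$$q(x_Fx^\alpha)\ \ge\ q(x^\alpha)+j^2,\quad\text{with equality iff $F$ is comparable to every $L_t$.}\tag{3}$$
Now $\partial(x^\alpha e_B)=\sum_{j\in B}\sum_{|F|=j}x_Fx^\alpha\,\iota_je_B$ and $\iota_je_B=\pm e_{B\setminus j}$. Removing $j$ from $B$ lowers the weight by $j^2$ and multiplying by $x_F$ raises it by at least $j^2$, so $G_pK^M$ is a subcomplex. In a fixed internal degree there are finitely many basis elements, so there the filtration is finite: everything for $p\le 0$, and $0$ for $p$ large.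

In the associated graded complex only the equality terms of (3) survive:
$$x^\alpha e_B\ \longmapsto\ \sum_{j}\ \sum_{\substack{F\in\Delta,\ |F|=j\\ F\text{ comparable to all }L_t}}x_Fx^\alpha\,\iota_je_B .$$
For such $F$ (and $\alpha\ne0$) the set $F\cup L_1$ is $F$ or $L_1$, hence a face, so the term is nonzero in $M$; for $\alpha=0$ it is $x_F\neq0$. It corresponds to the multichain obtained by adding $F$ to $(L_t)$. In $N$, the product $\gamma_j\prod_ty_{L_t}$ is the sum of $y_F\prod_ty_{L_t}$ over precisely the same $F$. So the bijection of bases gives an isomorphism of complexes. The basis element $\prod_ty_{L_t}\,e_B$ has $\mathbb N^d$-degree $\mathbf a$ with $a_j=\#\{t:|L_t|=j\}+[j\in B]$, where $[j\in B]$ is $1$ if $j\in B$ and $0$ otherwise, so its weight is $\sum_jj^2a_j$. Therefore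
$$\operatorname{gr}K^M\cong K^N,\qquad \operatorname{gr}_pK^M\cong\bigoplus_{\mathbf a:\ \sum_jj^2a_j=p}K^N_{\mathbf a}.\tag{4}$$

**Step 4: the homology of the strands $K^N_{\mathbf a}$.** We need signs that match (1). For $T=\{t_1<\dots<t_k\}\subseteq S$ put
$$E_T^S=\iota_{t_1}\cdots\iota_{t_k}e_S=\pm e_{S\setminus T}.$$
For $j\in S\setminus T$, moving $\iota_j$ to its place past the $\iota_t$ with $t<j$ gives the first formula below. If $j\in T$, then $\iota_j^2=0$ gives zero; if $j\notin S$, we move $\iota_j$ to the right until it meets $e_S$, and $\iota_je_S=0$. So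
$$\iota_jE_T^S=(-1)^{\#\{t\in T:\ t<j\}}E^S_{T\cup j}\ \ (j\in S\setminus T),\qquad \iota_jE_T^S=0\ \text{ otherwise.}\tag{5}$$

**Lemma 3.** For $\sigma\in\operatorname{Sd}_S\Delta$ with color set $T(\sigma)$ let $y_\sigma=\prod_{F\in\sigma}y_F$. The map
$$\phi:\ C\to K^N,\qquad 1_\sigma\mapsto y_\sigma E^S_{T(\sigma)}\quad(\sigma\in\operatorname{Sd}_S\Delta)\tag{6}$$
is a chain map. It carries $\widetilde C^\bullet(\operatorname{Sd}_S\Delta)$ isomorphically onto $K^N_{\mathbf a}$ with $\mathbf a=\sum_{s\in S}\epsilon_s$, and every $K^N_{\mathbf a}$ with $\mathbf a\notin\{0,1\}^d$ is acyclic. Hence $\phi$ is a quasi-isomorphism.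

*Proof.* *Chain map.* By (5), $\partial(y_\sigma E_T^S)=\sum_{j\in S\setminus T}(-1)^{\#\{t\in T:t<j\}}\sum_{|F|=j}y_Fy_\sigma E^S_{T\cup j}$. Here $y_Fy_\sigma\neq0$ if and only if $\sigma\cup\{F\}$ is a chain. By (1) this is $\phi(\delta1_\sigma)$.

*Squarefree degrees.* Let $\mathbf a=\sum_{s\in S}\epsilon_s$. A basis element $y_{F_1}\cdots y_{F_k}e_B$ of $K^N_{\mathbf a}$ comes from a multichain and a set $B$ whose degrees add up to $\mathbf a$. Since $\mathbf a$ has entries at most $1$, the multichain has no repetition: it is a chain $\sigma$, with color set $T\subseteq S$, and $B=S\setminus T$. So (6) takes the basis $\{1_\sigma\}$ to this basis up to signs.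

*Degrees with $a_j\ge2$ for some $j$.* Let $K'=N\otimes\Lambda(e_i:i\ne j)$ with differential $\partial'=\sum_{i\neq j}\gamma_i\iota_i$. Every $z\in K^N_{\mathbf a}$ is uniquely $z=u+e_j\wedge w$ with $u\in K'_{\mathbf a}$, $w\in K'_{\mathbf a-\epsilon_j}$. Contraction is an antiderivation, so
$$\partial(u+e_j\wedge w)=\partial'u+\gamma_jw-e_j\wedge\partial'w .$$
We claim that $\gamma_j:K'_{\mathbf a-\epsilon_j}\to K'_{\mathbf a}$ is bijective. The coefficients in $K'_{\mathbf a-\epsilon_j}$ lie in the pieces $N_{\mathbf b}$ with $b_j=a_j-1\ge1$, since $e_j$ does not occur. A multichain of degree $\mathbf b$ with $b_j\ge1$ contains exactly one face $F$ of size $j$, with multiplicity $b_j$, because distinct faces of equal size are incomparable. So $\gamma_j$ multiplies it by $y_F$ and kills nothing. This is a bijection from the basis of $N_{\mathbf b}$ to that of $N_{\mathbf b+\epsilon_j}$, the inverse removing one copy of the unique face of size $j$, which occurs there at least twice. The claim follows.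

Let now $\partial z=0$; thus $\partial'u+\gamma_jw=0$. Write $u=\gamma_jv$ with $v\in K'_{\mathbf a-\epsilon_j}$. Since $\partial'$ commutes with $\gamma_j$, we get $\gamma_j(\partial'v+w)=0$, so $w=-\partial'v$. Then $\partial(e_j\wedge v)=\gamma_jv-e_j\wedge\partial'v=u+e_j\wedge w=z$. So $K^N_{\mathbf a}$ is acyclic. $\square$

Taking homology, Lemma 3 is the colorful Hochster formula, over any $\Bbbk$; with $\epsilon_j\mapsto j$ it is the second isomorphism in (2).

## 5. What the filtration does not give

Over a field, (4) and Lemma 3 already show that $\dim\operatorname{Tor}_i^A(M,\Bbbk)_j\le\dim\operatorname{Tor}_i^A(N,\Bbbk)_j$. For equality, homology classes of the graded pieces must lift to cycles of $K^M$; otherwise two classes, of different weights and adjacent homological degrees, may cancel. Degrees alone do not forbid this. Let $\Delta$ be two disjoint triangles $2^{\{1,2,3\}}\cup2^{\{4,5,6\}}$, $d=3$, internal degree $3$. Then $S=\{1,2\}$ has weight $5$ and contributes $\widetilde H^0(\operatorname{Sd}_{\{1,2\}}\Delta)=\Bbbk$ to homological degree $1$, while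 $S=\{3\}$ has weight $9$ and contributes $\widetilde H^0(\operatorname{Sd}_{\{3\}}\Delta)=\Bbbk$ to homological degree $0$. A cancellation of these two lines would be compatible with every grading in sight.

So we want a chain map $C\to K^M$ whose associated graded map is (6). The obvious candidate replaces $y$ by $x$: $1_\sigma\mapsto x_\sigma E^S_{T(\sigma)}$ for $\sigma\in\operatorname{Sd}_S\Delta$. It is not a chain map. Take the triangle $\Delta=2^{[3]}$, $S=\{1,2\}$, $\sigma=\{3\}$. The image of $1_{\{3\}}$ is $x_3\iota_1(e_1\wedge e_2)=x_3e_2$, and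
$$\partial(x_3e_2)=\theta_2x_3=x_3x_{13}+x_3x_{23}+x_3x_{12}.$$
But $\delta1_{\{3\}}=-(1_{\{3,13\}}+1_{\{3,23\}})$, and $E^S_{\{1,2\}}=\iota_1\iota_2(e_1\wedge e_2)=-1$, so the candidate sends $\delta1_{\{3\}}$ to $x_3x_{13}+x_3x_{23}$. The term $x_3x_{12}$ is missing, and it belongs to the simplex $\{3,12\}$ of $X_S$ that is not a chain.

This shows both the defect and its cure. The formula $1_\sigma\mapsto x_\sigma E_T^S$ will be a chain map on the cochains of $X_S$. To start from cochains of $\operatorname{Sd}_S\Delta$ we must *extend* them to $X_S$, compatibly with $\delta$ and without touching their values on chains. Dually, we need a chain retraction $r$ from $X_S$ to $\operatorname{Sd}_S\Delta$. In the triangle, $r$ must replace the extra edge from $3$ to $12$ by a path in the hexagon, for example $3,13,1,12$. To do this for all simplices, inside the simplex $U_\sigma$ and with the same sizes, we need to know that there is no obstruction.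

## 6. Chains of subsets with prescribed sizes

For a finite set $U$ and $T\subseteq[|U|]$ let $\operatorname{Sd}_T(U)$ be the complex of chains of nonempty subsets of $U$ with sizes in $T$. For $|U|=3$: $T=\{1\}$ gives three points, $T=\{1,2\}$ a hexagon, $T=\{1,3\}$ a cone over three points. The following lemma is standard; see for example Björner, Trans. AMS 260 (1980).

**Lemma 4.** $\widetilde H_i(\operatorname{Sd}_T(U);\mathbb Z)=0$ for $i<|T|-1$.

*Proof.* Since $\dim\operatorname{Sd}_T(U)\le|T|-1$, the lemma says that homology lives in the top possible degree $|T|-1$ only; there it is a subgroup of a free chain group, hence free. We induct on $m=|U|$. For $m=0$ we have $T=\emptyset$, the complex is $\{\emptyset\}$, and the claim concerns $i<-1$ only.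

*Case $m\in T$.* The vertex $U$ is comparable to every other vertex, so the complex is a cone and all reduced homology vanishes.

*Case $T=[m-1]$.* The complex is the barycentric subdivision of the boundary of an $(m-1)$-simplex, a sphere of dimension $m-2=|T|-1$ (for $m=1$ this is $\{\emptyset\}$). So the claim holds.

*Case $T\subsetneq[m-1]$.* We use descending induction on $|T|$. Pick $s\in[m-1]\setminus T$ and let $T'=T\cup\{s\}$, for which the claim is known. A simplex of $\operatorname{Sd}_{T'}(U)$ not in $\operatorname{Sd}_T(U)$ contains exactly one set $F$ of size $s$. In the relative chain complex the boundary never removes $F$, so this complex is a direct sum over $F$, and the summand of $F$ is, up to signs, the augmented chain complex of $\operatorname{lk}F$ shifted by one. Hence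
$$H_i(\operatorname{Sd}_{T'}(U),\operatorname{Sd}_T(U))\cong\bigoplus_{|F|=s}\widetilde H_{i-1}(\operatorname{lk}F).$$
A simplex of $\operatorname{lk}F$ is a chain of proper nonempty subsets of $F$ together with a chain of proper supersets of $F$. Sending a superset $G$ to $G\setminus F$, we find
$$\operatorname{lk}F\cong\operatorname{Sd}_{T_1}(F)*\operatorname{Sd}_{T_2}(U\setminus F),\qquad T_1=T\cap[1,s-1],\quad T_2=\{t-s:\ t\in T,\ t>s\}.$$
Since $0<s<m$, both $|F|=s$ and $|U\setminus F|=m-s$ are smaller than $m$. By induction on $m$ the factors have homology only in degrees $|T_1|-1$ and $|T_2|-1$, and it is free. The augmented chain complex of a join is the tensor product of those of the factors, with degree raised by one, so by Künneth $\operatorname{lk}F$ has homology only in degree $(|T_1|-1)+(|T_2|-1)+1=|T|-1$. Thus the relative homology is concentrated in degree $|T|$. In the exact sequence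
$$H_{i+1}(\operatorname{Sd}_{T'}(U),\operatorname{Sd}_T(U))\to\widetilde H_i(\operatorname{Sd}_T(U))\to\widetilde H_i(\operatorname{Sd}_{T'}(U))$$
with $i<|T|-1$, the left term vanishes since $i+1<|T|$, and the right one since $i<|T'|-1$. So the middle term vanishes. $\square$

## 7. The retraction of $X_S$ onto chains

**Lemma 5.** Let $S\subseteq[d]$. There is a chain map $r:\widetilde C_\bullet(X_S;\mathbb Z)\to\widetilde C_\bullet(\operatorname{Sd}_S\Delta;\mathbb Z)$ which is the identity on $\widetilde C_\bullet(\operatorname{Sd}_S\Delta;\mathbb Z)$ and such that, for every simplex $\sigma$ with color set $T$,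
$$r(\sigma)\in\widetilde C_{|T|-1}(\operatorname{Sd}_T(U_\sigma);\mathbb Z).\tag{7}$$

*Proof.* We define $r$ on simplices by induction on dimension. If $\sigma$ is a chain, put $r(\sigma)=\sigma$. Then (7) holds, and $\partial r(\sigma)=r(\partial\sigma)$ because the facets of a chain are chains. This covers all $\sigma$ with $|T|\le1$.

Let $\sigma$ be a non-chain, and let $r$ be constructed in lower dimensions. A facet $\sigma'$ of $\sigma$ has color set $T'\subseteq T$ with $|T'|=|T|-1$, and $U_{\sigma'}\subseteq U_\sigma$. So $r(\sigma')\in\widetilde C_{|T|-2}(\operatorname{Sd}_{T'}(U_{\sigma'}))\subseteq\widetilde C_{|T|-2}(\operatorname{Sd}_T(U_\sigma))$, and therefore $r(\partial\sigma)\in\widetilde C_{|T|-2}(\operatorname{Sd}_T(U_\sigma))$. It is a cycle, since $\partial r(\partial\sigma)=r(\partial\partial\sigma)=0$. Every member of $\sigma$ is contained in $U_\sigma$, so $T\subseteq[|U_\sigma|]$ and Lemma 4 applies: $\widetilde H_{|T|-2}(\operatorname{Sd}_T(U_\sigma);\mathbb Z)=0$. So we may choose $r(\sigma)\in\widetilde C_{|T|-1}(\operatorname{Sd}_T(U_\sigma))$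 with $\partial r(\sigma)=r(\partial\sigma)$. Finally, $U_\sigma\in\Delta$ and $T\subseteq S$ give $\operatorname{Sd}_T(U_\sigma)\subseteq\operatorname{Sd}_S\Delta$, so $r(\sigma)$ lies in the right complex. This last point is why simplices of $X_S$ were required to have $U_\sigma\in\Delta$. $\square$

**Example.** In the triangle with $S=\{1,2\}$ and $\sigma=\{3,12\}$, oriented from color 1 to color 2, we need $\partial r(\sigma)=12-3$. The path $3,13,1,12$ gives $r(\sigma)=\{3,13\}-\{1,13\}+\{1,12\}$: its boundary is $(13-3)-(13-1)+(12-1)=12-3$. The path through $23$ and $2$ is an equally valid choice.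

## 8. The chain map $\Phi$

**Step 1: cochains of $X_S$ map to $K^M$.** Define $\Psi_S:\widetilde C^\bullet(X_S;\Bbbk)\to K^M$ by $\Psi_S(1_\sigma)=x_\sigma E_{T}^S$, where $T$ is the color set of $\sigma$. By (5),
$$\partial(x_\sigma E_T^S)=\sum_{j\in S\setminus T}(-1)^{\#\{t\in T:\ t<j\}}\sum_{F\in\Delta,\ |F|=j}x_Fx_\sigma\,E^S_{T\cup j}.$$
The product $x_Fx_\sigma$ has support $F\cup U_\sigma$, so it is nonzero in $M$ if and only if $F\cup U_\sigma\in\Delta$. As $j\notin T$, this says exactly that $\sigma\cup\{F\}$ is a simplex of $X_S$, and then $x_Fx_\sigma=x_{\sigma\cup\{F\}}$. By (1) the right side is $\Psi_S(\delta1_\sigma)$. So $\Psi_S$ is a chain map.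

**Step 2: extend cochains from $\operatorname{Sd}_S\Delta$ by the dual of $r$.** Tensor $r$ with $\Bbbk$ and let $r^*:\widetilde C^\bullet(\operatorname{Sd}_S\Delta;\Bbbk)\to\widetilde C^\bullet(X_S;\Bbbk)$, $(r^*c)(\sigma)=c(r(\sigma))$. It commutes with $\delta$ because $r$ commutes with $\partial$. Put $\Phi=\bigoplus_S\Psi_S\circ r^*$; on the $S$-summand,
$$\Phi(c)=\sum_{\sigma\in X_S}c(r(\sigma))\,x_\sigma\,E^S_{T(\sigma)}.\tag{8}$$
This is a chain map $C\to K^M$.

**Step 3: degrees.** If $c$ has cochain degree $k-1$, only simplices $\sigma$ with $|T(\sigma)|=k$ contribute, and $E^S_{T(\sigma)}=\pm e_{S\setminus T(\sigma)}$ has homological degree $i=|S|-k$; so $k-1=|S|-i-1$. The internal degree of $x_\sigma E^S_T$ is $\sum_{F\in\sigma}|F|+\sum_{s\in S\setminus T}s=\sum_{s\in S}s$. These are the degrees claimed in Theorem 1.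

In the triangle, the missing term of Section 5 is now present: for $\sigma=\{3,12\}$ we have $(\delta1_{\{3\}})(r(\sigma))=1_{\{3\}}(\partial r(\sigma))=1_{\{3\}}(12-3)=-1$, which contributes $-x_3x_{12}E^S_{\{1,2\}}=x_3x_{12}$ to $\Phi(\delta1_{\{3\}})$.

## 9. Leading terms of $\Phi$, and the proof of Theorem 1

**Step 1: $\Phi$ respects filtrations.** Filter $C$ by the subcomplexes
$$G_pC=\bigoplus_{S:\ \sum_{s\in S}s^2\ge p}\widetilde C^\bullet(\operatorname{Sd}_S\Delta;\Bbbk),\qquad \operatorname{gr}_pC=\bigoplus_{S:\ \sum_{s\in S}s^2=p}\widetilde C^\bullet(\operatorname{Sd}_S\Delta;\Bbbk).$$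
Let $\sigma\in X_S$ have color set $T$. Lemma 2, applied to the members of $\sigma$, gives
$$q(x_\sigma E_T^S)=q(x_\sigma)+\sum_{s\in S\setminus T}s^2\ \ge\ \sum_{t\in T}t^2+\sum_{s\in S\setminus T}s^2=\sum_{s\in S}s^2,$$
with equality if and only if $\sigma$ is a chain. By (8), $\Phi(G_pC)\subseteq G_pK^M$.

**Step 2: the associated graded map is $\phi$.** Let $c\in\widetilde C^\bullet(\operatorname{Sd}_S\Delta)$ and $p=\sum_{s\in S}s^2$. Modulo $G_{p+1}K^M$ only the chains $\sigma$ contribute to (8), and for these $r(\sigma)=\sigma$. So $\Phi(c)\equiv\sum_{\sigma\in\operatorname{Sd}_S\Delta}c(\sigma)\,x_\sigma E^S_{T(\sigma)}$. Under (4), $x_\sigma$ with $\sigma$ a chain corresponds to $y_\sigma$. Hence $\operatorname{gr}\Phi$ is the map $\phi$ of (6). By (4), $\operatorname{gr}_pK^M$ is the sum of the $K^N_{\mathbf a}$ with $\sum_jj^2a_j=p$; by Lemma 3, $\operatorname{gr}_p\Phi$ is an isomorphism onto the squarefree ones among them, and the others are acyclic. So $\operatorname{gr}_p\Phi$ is a quasi-isomorphism for every $p$.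

**Step 3: from graded pieces to the whole.** Fix an internal degree; there both filtrations are finite. For large $p$ both $G_pC$ and $G_pK^M$ are zero. If $G_{p+1}C\to G_{p+1}K^M$ is a quasi-isomorphism, apply the five lemma to the long exact sequences of
$$0\to G_{p+1}C\to G_pC\to\operatorname{gr}_pC\to0,\qquad 0\to G_{p+1}K^M\to G_pK^M\to\operatorname{gr}_pK^M\to0$$
to see that
$$G_pC\to G_pK^M\quad\text{is a quasi-isomorphism.}\tag{9}$$
By descending induction (9) holds for all $p$; for $p\le0$ it says that $\Phi$ is a quasi-isomorphism. Taking homology in homological degree $i$ and internal degree $j$ gives the first isomorphism of (2), and Lemma 3 gives the second. $\blacksquare$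

With $\Bbbk$ a field and $d=\dim\Delta+1$, this proves the conjecture for every field, every $\Delta$, and all $i,j$. The argument is at chain level and worked over every commutative ring and for every $d\ge\dim\Delta+1$.

## 10. Naturality for subcomplexes

Complexes on $[n]$ are now allowed to omit some of the points $1,\dots,n$.

**Proposition 6.** Take $d=n$. The isomorphisms of Theorem 1, with $A=\Bbbk[z_1,\dots,z_n]$, can be chosen for all complexes $\Delta$ on $[n]$ at once so that they are natural for inclusions of subcomplexes. The same holds for any fixed $d\le n$ and all $\Delta$ on $[n]$ with $\dim\Delta\le d-1$.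

*Proof.* Choose $r$ once, for each $S$, for the full simplex $2^{[n]}$ (in the second case, for its $(d-1)$-skeleton). If $\Delta$ is one of the complexes considered, $X_S(\Delta)$ is the subcomplex of those $\sigma$ with $U_\sigma\in\Delta$. For these, (7) gives $r(\sigma)\in\widetilde C_\bullet(\operatorname{Sd}_T(U_\sigma))\subseteq\widetilde C_\bullet(\operatorname{Sd}_S\Delta)$. So $r$ restricts to a map as in Lemma 5 for $\Delta$; use it to define $\Phi_\Delta$.

Let $\Delta'\subseteq\Delta$, and let $c$ be a cochain on $\operatorname{Sd}_S\Delta$ with restriction $c'$ to $\operatorname{Sd}_S\Delta'$. The surjection $\Bbbk[\Delta]\to\Bbbk[\Delta']$ is $A$-linear and kills $x_\sigma$ exactly when $U_\sigma\notin\Delta'$. So it takes $\Phi_\Delta(c)$ to the sum (8) restricted to $\sigma\in X_S(\Delta')$, and there $c(r(\sigma))=c'(r(\sigma))$ because $r(\sigma)$ is a chain of $\operatorname{Sd}_S\Delta'$. The result is $\Phi_{\Delta'}(c')$. The map $\phi$ of (6) is compatible with restriction as well: $\Bbbk[\operatorname{Sd}\Delta]\to\Bbbk[\operatorname{Sd}\Delta']$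 kills $y_\sigma$ exactly when $\sigma\notin\operatorname{Sd}\Delta'$. $\square$

## 11. Symmetries of $\Delta$

Let $G$ be a group of permutations of $[n]$ preserving $\Delta$; it is finite. It acts on $M$ and $N$ by permuting variables, and trivially on the $e_j$. The $\theta_j$ and $\gamma_j$ are invariant, so $G$ acts on both Koszul complexes and both Tor's. It preserves the colors $|F|$, so it permutes oriented simplices of $X_S$ and $\operatorname{Sd}_S\Delta$ without signs.

**Proposition 7.**

1. For every $\Bbbk$, $\operatorname{Tor}_i^A(\Bbbk[\Delta],\Bbbk)_j$ has a $G$-stable filtration whose associated graded module is isomorphic to $\operatorname{Tor}_i^A(\Bbbk[\operatorname{Sd}\Delta],\Bbbk)_j$ as a $\Bbbk G$-module.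
2. If $|G|$ is invertible in $\Bbbk$, then $\operatorname{Tor}_i^A(\Bbbk[\Delta],\Bbbk)_j\cong\operatorname{Tor}_i^A(\Bbbk[\operatorname{Sd}\Delta],\Bbbk)_j$ as $\Bbbk G$-modules.
3. In part 2 the invertibility hypothesis cannot be dropped.

*Proof of 1.* The weight $q$ is $G$-invariant, so the filtration $G_pK^M$ is $G$-stable, and the isomorphism (4) is equivariant since $x^\alpha\leftrightarrow\prod_ty_{L_t}$ is. Now $G_{p+1}C$ is a direct summand of the complex $G_pC$, so $H(G_{p+1}C)\to H(G_pC)$ is injective. By (9), used for $p$ and $p+1$, the map $H(G_{p+1}K^M)\to H(G_pK^M)$ is injective too. Thus the modules $H_i(G_pK^M)_j$ form a finite $G$-stable filtration of $H_i(K^M)_j$. In the long exact sequence of $0\to G_{p+1}K^M\to G_pK^M\to\operatorname{gr}_pK^M\to0$ the image of each connecting map is the kernel of such an injection, so the connecting maps vanish, and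
$$H_i(G_pK^M)_j/H_i(G_{p+1}K^M)_j\cong H_i(\operatorname{gr}_pK^M)_j$$
equivariantly. By (4) the direct sum over $p$ is $H_i(K^N)_j$. $\square$

Equivariance of $\Phi$ was not used here, and could not be: the choices in $r$ need not be symmetric. Part 2 makes them symmetric by averaging.

*Proof of 2.* Regard $r$ as a map over $\Bbbk$ and replace it by $\bar r=\frac1{|G|}\sum_{g\in G}g\,r\,g^{-1}$. Each $g\,r\,g^{-1}$ is a chain map and is the identity on chains, since $g$ preserves chains. It satisfies (7): $r(g^{-1}\sigma)$ is supported on $\operatorname{Sd}_T(U_{g^{-1}\sigma})=\operatorname{Sd}_T(g^{-1}U_\sigma)$, and $g$ carries this to $\operatorname{Sd}_T(U_\sigma)$. So the average has all properties of Lemma 5, over $\Bbbk$, and the proof of Theorem 1 applies to it. Moreover $\bar r$ commutes with $G$. With $(gc)(\tau)=c(g^{-1}\tau)$, formula (8) gives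
$$\Phi(gc)=\sum_\sigma c(g^{-1}\bar r(\sigma))\,x_\sigma E^S_{T(\sigma)}=\sum_\sigma c(\bar r(g^{-1}\sigma))\,x_\sigma E^S_{T(\sigma)}=g\,\Phi(c),$$
the last step by the substitution $\sigma\mapsto g\sigma$, which does not change $T(\sigma)$. Since (6) is equivariant as well, both Tor's are isomorphic to the cohomology of $C$ as $\Bbbk G$-modules. $\square$

*Proof of 3.* Let $\Bbbk$ be a field of characteristic $2$. Let $\Delta$ have facets $\{1,2,3\}$ and $\{1,2,4\}$, so $d=3$, and let $G=\langle g\rangle$ with $g=(1\,2)$. The only minimal nonface is $\{3,4\}$. We compare both $\operatorname{Tor}_0$'s in degree $3$.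

*The side of $\Delta$.* We have
$$\operatorname{Tor}_0^A(\Bbbk[\Delta],\Bbbk)=R:=\Bbbk[x_1,x_2,x_3,x_4]/(x_3x_4,\theta_1,\theta_2,\theta_3).$$
In $R$ the fourth elementary symmetric polynomial $x_1x_2x_3x_4$ vanishes too, so $\prod_i(X-x_i)=X^4$ in $R[X]$ and every $x_i^4=0$. Hence $R$ is finite-dimensional, and it is the quotient of a polynomial ring in four variables by four homogeneous elements, of degrees $2,1,2,3$. So it is an Artinian complete intersection, with Hilbert series
$$\frac{(1-t^2)(1-t)(1-t^2)(1-t^3)}{(1-t)^4}=(1+t)^2(1+t+t^2)=1+3t+4t^2+3t^3+t^4 .$$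
It is Gorenstein, so multiplication gives a perfect pairing $R_1\times R_3\to R_4$ with $\dim R_4=1$. On the line $R_4$, $g$ acts by a scalar $\varepsilon$ with $\varepsilon^2=1$, so $(\varepsilon-1)^2=0$ and $\varepsilon=1$. If $g$ acted trivially on $R_3$, then for $a\in R_1$ and $b\in R_3$ we would have $ab=g(ab)=(ga)(gb)=(ga)b$, hence $ga=a$ for all $a\in R_1$. But $R_1=\langle x_1,x_2,x_3,x_4\rangle/(x_1+x_2+x_3+x_4)$, and $x_1-x_2$ is not a multiple of $x_1+x_2+x_3+x_4$, so $gx_1=x_2\ne x_1$ in $R_1$. Therefore $g$ acts nontrivially on $R_3=\operatorname{Tor}_0^A(\Bbbk[\Delta],\Bbbk)_3$.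

*The side of $\operatorname{Sd}\Delta$.* The sets $S\subseteq[3]$ with sum $3$ are $\{3\}$ and $\{1,2\}$, so by the equivariant map (6)
$$\operatorname{Tor}_0^A(\Bbbk[\operatorname{Sd}\Delta],\Bbbk)_3\cong\widetilde H^0(\operatorname{Sd}_{\{3\}}\Delta;\Bbbk)\oplus H^1(\operatorname{Sd}_{\{1,2\}}\Delta;\Bbbk).$$
The complex $\operatorname{Sd}_{\{3\}}\Delta$ consists of two points, the two triangles, and $g$ fixes both; so it acts trivially on the first summand. The complex $\operatorname{Sd}_{\{1,2\}}\Delta$ is the subdivided $1$-skeleton of $\Delta$, a connected graph with $4$ vertices and $5$ edges before subdivision. Its $H_1$ has rank $5-4+1=2$ and is generated by the cycles $1\to2\to3\to1$ and $1\to2\to4\to1$. The permutation $g$ reverses each of them, so it acts on $H_1$ by $-1=1$, and it acts trivially on the dual space $H^1$ as well.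

So $g$ acts trivially on one module and nontrivially on the other. The two are not isomorphic as $\Bbbk G$-modules, although both have dimension $3$ and, by part 1, the same composition factors. $\square$
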